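# Regular maps between hyperbolic groups cannot lower conformal dimension

Throughout, $G$ and $H$ are finitely generated hyperbolic groups, seen as metric spaces through the word metric of a Cayley graph. Balls $B(\cdot,\cdot)$ are closed unless stated otherwise. The letter $C$ denotes a constant $\ge 1$, possibly changing from line to line, that depends only on data fixed beforehand; $c$ with a subscript is a fixed positive constant.

## 1. Quasi-isometric embeddings and the boundary map

**Gromov products.** For points $x,y,v$ of a metric space, $(x|y)_v=\frac12\big(d(x,v)+d(y,v)-d(x,y)\big)$. It lies between $0$ and $\min(d(x,v),d(y,v))$ and is 1-Lipschitz in $x$ and in $y$. A geodesic space is hyperbolic if for some $\delta$ we always have $(x|y)_v\ge\min\{(x|z)_v,(z|y)_v\}-\delta$; we take $\delta$ so large that geodesic triangles are also $\delta$-slim. The product extends to boundary points by $(\xi|\zeta)_v=\sup\liminf (x_i|y_j)_v$ over sequences $x_i\to\xi$, $y_j\to\zeta$; any choice of sequences computes it up to a bounded error,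 so identities and inequalities between products of points pass to the boundary up to $O(1)$. We write $[x,y]$ for a geodesic.

**(F0)** *(i) If $(x|y)_v\ge s$, then the points at distance $s$ from $v$ on $[v,x]$ and $[v,y]$ are within $4\delta$ of each other. (ii) $[x,y]$ passes within $4\delta$ of the point of $[v,y]$ at distance $(x|y)_v$ from $v$.* For (i), call the points $x_s,y_s$. Then $(x_s|x)_v=s=(y_s|y)_v$, so $(x_s|y_s)_v\ge s-2\delta$; but $(x_s|y_s)_v=s-\frac12d(x_s,y_s)$. For (ii), let $q\in[v,y]$ have $d(v,q)=(x|y)_v$. Then $d(y,q)=d(v,y)-(x|y)_v=(v|x)_y$. Apply (i) with base point $y$ to the geodesics $[y,v]$ and $[y,x]$.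

**(F1)** *Let $r,r'$ be geodesic rays from $v$ to $\xi,\zeta$. If $(\xi|\zeta)_v\ge t-C_0$, then $d(r(t),r'(t))\le C(C_0)$. If $d(r(t),r'(t))\le C_0$, in particular if $r(t)=r'(t)$, then $(\xi|\zeta)_v\ge t-C(C_0)$.* Indeed $(r(t)|r(s))_v=t$ for $s\ge t$, so $(r(t)|\xi)_v\ge t-C$, and likewise $(r'(t)|\zeta)_v\ge t-C$. In the first case $(r(t)|r'(t))_v\ge t-C$, and the left side is $t-\frac12d(r(t),r'(t))$. In the second case $(r(t)|r'(t))_v\ge t-C_0/2$, and hyperbolicity gives $(\xi|\zeta)_v\ge t-C$.

**Visual metrics.** Let $X$ be a connected hyperbolic graph of bounded degree. There are $a>0$ and $C$ such that for every vertex $v$ there is a metric $d_v$ on $\partial_\infty X$ with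
$$C^{-1}e^{-a(\xi|\zeta)_v}\le d_v(\xi,\zeta)\le e^{-a(\xi|\zeta)_v}.\tag{1.1}$$
These are visual metrics; in particular $\operatorname{diam}\le 1$, and $\partial_\infty X$ is compact.

**Quasisymmetry, gauge, conformal dimension.** An injective map $\phi:(Z,d)\to(Z',\theta)$ is $\psi$-quasisymmetric, for a homeomorphism $\psi:[0,\infty)\to[0,\infty)$, if $d(x,w)\le t\,d(x,u)$ implies $\theta(\phi(x),\phi(w))\le\psi(t)\,\theta(\phi(x),\phi(u))$. Compositions, and inverses on the image, are again quasisymmetric. By (1.1) two visual metrics are quasisymmetric via the identity. The conformal gauge of $\partial_\infty X$ is the set of all metrics quasisymmetric, via the identity, to a visual metric. $\operatorname{Confdim}\partial_\infty X$ is the infimum of the Hausdorff dimensions of the metrics in the gauge. If the boundary has at most two points we put $\operatorname{Confdim}=0$.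

*Two examples.* For the free group $F_2$, $(\xi|\zeta)_e$ is the length of the common prefix of two infinite reduced words. For each $s>0$, $e^{-s(\xi|\zeta)_e}$ is an ultrametric in the gauge. There are $4\cdot3^{n-1}$ cylinders of depth $n$, each of diameter $\le e^{-sn}$, so its Hausdorff dimension is at most $\log 3/s$. Let $s\to\infty$: $\operatorname{Confdim}\partial_\infty F_2=0$. For a closed hyperbolic surface group the gauge is that of the round circle. The round metric has dimension $1$, and Hausdorff dimension is never below topological dimension, so $\operatorname{Confdim}=1$.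

**Proposition 1.1.** If there is a quasi-isometric embedding $f:G\to H$, then $\operatorname{Confdim}\partial_\infty G\le\operatorname{Confdim}\partial_\infty H$.

*Proof.* If $\partial_\infty G$ has at most two points, the left side is $0$. Otherwise let $\lambda^{-1}d(x,y)-\lambda\le d(f(x),f(y))\le\lambda d(x,y)+\lambda$. A left translation of $H$ is an isometry, so we may assume $f(e)=e$. By the Morse lemma the image under $f$ of a geodesic segment, ray or line is within Hausdorff distance $C$ of a geodesic with the corresponding endpoints. So $f$ induces a map $\partial f$ on boundaries, injective because the image of a line has two distinct ends.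

**Step 1: compute image products.** Let $\xi\ne\zeta$, let $r$ be a ray from $e$ to $\xi$, and $s=\lfloor(\xi|\zeta)_e\rfloor$. The point $r(s)$ is within $C$ of all three sides of the ideal triangle $e,\xi,\zeta$. Hence $f(r(s))$ is within $C$ of all three sides of the triangle $e,\partial f\xi,\partial f\zeta$. A point $q$ with this property satisfies $(\partial f\xi|\partial f\zeta)_e=|q|+O(1)$: the product equals the distance from $e$ to the third side up to $O(1)$, which gives $\le|q|+C$, and closeness to both rays gives $\ge|q|-C$ by (F1). So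
$$(\partial f\xi|\partial f\zeta)_e=|f(r(s))|+O(1).$$

**Step 2: compare two products.** Take $\eta\ne\xi$ and $s'=\lfloor(\xi|\eta)_e\rfloor$. Both $f(r(s))$ and $f(r(s'))$ are within $C$ of one ray from $e$, so $\big||f(r(s))|-|f(r(s'))|\big|=d(f(r(s)),f(r(s')))+O(1)$. The point with the smaller parameter is within $C$ of a geodesic from $e$ to the other, so up to $O(1)$ the order is preserved. Put $\Delta=s'-s$ and let $\Delta'=(\partial f\xi|\partial f\eta)_e-(\partial f\xi|\partial f\zeta)_e$. Then $\Delta'\le\lambda\Delta+C$ if $\Delta\ge0$ and $\Delta'\le\Delta/\lambda+C$ if $\Delta\le0$.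

**Step 3: conclude.** Let $a,b$ be the visual parameters of $G,H$, and $t=d_G(\xi,\zeta)/d_G(\xi,\eta)$, comparable to $e^{a\Delta}$. Then $d_H(\partial f\xi,\partial f\zeta)/d_H(\partial f\xi,\partial f\eta)\le Ce^{b\Delta'}\le C\max(t^{b\lambda/a},t^{b/(a\lambda)})$, so $\partial f$ is a quasisymmetric embedding. If $\theta$ is in the gauge of $\partial_\infty H$, then $\theta(\partial f\xi,\partial f\zeta)$ is in the gauge of $\partial_\infty G$. Its Hausdorff dimension is that of a subset of $(\partial_\infty H,\theta)$. Take the infimum over $\theta$. $\square$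

## 2. Horocycles and spirals: maps without a boundary map

A map $f:G\to H$ is **regular**, written $G\xrightarrow{\rm reg}H$, if it is Lipschitz and there is $k$ with $|f^{-1}(y)|\le k$ for all $y$. It is a **coarse embedding**, written $G\xrightarrow{\rm coarse}H$, if $\rho_-(d(x,y))\le d(f(x),f(y))\le\rho_+(d(x,y))$ for some functions $\rho_\pm:[0,\infty)\to[0,\infty)$ with $\rho_-(t)\to\infty$ as $t\to\infty$. For instance $n\mapsto|n|$, from $\mathbb Z$ to $\mathbb Z$, is regular and not a coarse embedding.

The question, Question 4.11 of "Conformal Dimension and Hyperbolic Groups" (https://people.maths.bris.ac.uk/~jm13806/pdf/confdim-ihp.pdf), is whether Proposition 1.1 persists: if $G\xrightarrow{\rm reg}H$ or $G\xrightarrow{\rm coarse}H$, must $\operatorname{Confdim}\partial_\infty G\le\operatorname{Confdim}\partial_\infty H$? A known result (Hume–Mackay–Tessera; cf. Pansu) gives this when both spaces are (bounded degree graph approximations of) rank one symmetric spaces or Bourdon buildings.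

What changes in general is the Morse lemma. In the upper half plane, $n\mapsto n+i$ satisfies $d(n+i,m+i)=2\operatorname{arcsinh}(|n-m|/2)$, so it is a coarse embedding of $\mathbb Z$. Both ends of $\mathbb Z$ go to the same boundary point, so there is no injective boundary map. For regular maps matters are worse. Run at unit speed along a spiral in the hyperbolic plane whose radius grows by $1$ in each turn, and record positions at integer times. A ball of radius $R$ centered at distance $r_0>R+1$ from the origin meets at most $2R+3$ turns. Its angular width is at most $C(R)e^{-r_0}$, and a turn near radius $r_0$ has length at most $C(R)e^{r_0}$ per unit angle; so the spiral has length at most $C(R)$ in the ball. For $r_0\le R+1$ the length is bounded trivially. Replacing positions by nearest points of an orbit of a cocompact Fuchsian group, we get a Lipschitz map from $\mathbb N$ with uniformly finite fibers, and the image of this one geodesic ray accumulates on the whole boundary circle. What survives is counting: paths go to paths, and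 fibers are small. So the comparison of dimensions has to go through a counting quantity.

Write $\operatorname{Confdim}_{AR}$ for the infimum of those $Q$ such that the gauge contains an Ahlfors $Q$-regular metric, that is, one carrying a measure $\nu$ with $C^{-1}r^Q\le\nu(B(x,r))\le Cr^Q$ for $0<r\le\operatorname{diam}$. Such a metric has Hausdorff dimension $Q$, so $\operatorname{Confdim}\le\operatorname{Confdim}_{AR}$. For boundaries with at most two points both are $0$ by convention. A metric space is **uniformly perfect** if for some $C$ the set $B(z,r)\setminus B(z,r/C)$ is nonempty for all $z$ and $0<r\le\operatorname{diam}$. The Cantor sets above are; a space of at least two points with an isolated point is not. For $f:X\to H$ defined on the vertices of a graph put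
$$\mu_f(R)=\sup_{v\in X,\ h\in H}|f^{-1}(h)\cap B(v,R)| .$$

**Theorem 1.** Let $X$ be a connected hyperbolic graph of bounded degree whose boundary has at least two points and is uniformly perfect. Let $H$ be a non-elementary hyperbolic group. Let $f:X\to H$ be Lipschitz with $\mu_f(R)=R^{o(1)}$, i.e. for every $\sigma>0$, $\mu_f(R)\le R^\sigma$ for all large $R$. Then $\operatorname{Confdim}_{AR}\partial_\infty X\le\operatorname{Confdim}\partial_\infty H$.

**Theorem 2.** If $G,H$ are hyperbolic groups and $G\xrightarrow{\rm reg}H$ or $G\xrightarrow{\rm coarse}H$, then $\operatorname{Confdim}\partial_\infty G\le\operatorname{Confdim}\partial_\infty H$.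

**Theorem 3.** $\operatorname{Confdim}\partial_\infty H=\operatorname{Confdim}_{AR}\partial_\infty H$ for every hyperbolic group $H$.

So the answer is yes in both cases.

*Theorem 1 implies Theorem 2.* A coarse embedding is regular: neighbors go to points at distance $\le\rho_+(1)$, so $f$ is $\max(1,\rho_+(1))$-Lipschitz; if $\rho_->0$ on $[T,\infty)$, two points of one fiber are at distance $<T$, so fibers have at most $|B_G(T)|$ elements. Now let $f:G\to H$ be $L$-Lipschitz and at most $k$-to-one. Then $|B_G(R)|\le k|B_H(LR)|$. If $H$ is elementary, $G$ has at most linear growth; non-elementary hyperbolic groups have exponential growth, so $G$ is elementary and both dimensions are $0$. If $G$ is elementary, the left side is $0$. If both are non-elementary, $\partial_\infty G$ is infinite, and it is uniformly perfect by (F3) in Section 4. Also $\mu_f\le k$, so Theorem 1 gives $\operatorname{Confdim}\partial_\infty G\le\operatorname{Confdim}_{AR}\partial_\infty G\le\operatorname{Confdim}\partial_\infty H$. $\square$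

## 3. Crossing chains and their modulus

A metric space is doubling if every ball of radius $r$ is covered by boundedly many balls of radius $r/2$. We use these published results.

* **(T1)** (M. Carrasco Piaggio, *On the conformal gauge of a compact metric space*, Ann. Sci. ÉNS 46 (2013); see also M. Murugan, *Conformal Assouad dimension as the critical exponent for combinatorial modulus*, Ann. Fenn. Math. 2023.) Let $Z$ be compact, doubling, uniformly perfect. For $m\ge0$ let $P_m$ be maximal $\alpha^{-m}$-separated sets ($\alpha>1$). Call $x,x'\in P_m$ neighbors if $B(x,\lambda\alpha^{-m})\cap B(x',\lambda\alpha^{-m})\neq\emptyset$. For $x\in P_n$ let $\Gamma_k(x)$ be the paths of neighbors in $P_{n+k}$ starting in $B(x,\alpha^{-n})$ and ending outside $B(x,\ell\alpha^{-n})$ ($\lambda,\ell>1$). Let $\mathrm{Mod}_p\Gamma=\inf\sum\tau^p$ over $\tau\ge0$ on $P_{n+k}$ with $\sum_{x\in\gamma}\tau(x)\ge1$ for all $\gamma\in\Gamma$. For suitable parameters: if $\liminf_k\sup_{n,x}\mathrm{Mod}_p\Gamma_k(x)=0$, then $\operatorname{Confdim}_{AR}Z\le p$.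 We use this for $p>1$ only.
* **(T2)** For compact, doubling, uniformly perfect $Z$, $\operatorname{Confdim}_{AR}Z$ equals the infimum of the Assouad dimensions of metrics in the gauge (Heinonen, *Lectures on Analysis on Metric Spaces*, Thm 14.16; Mackay–Tyson, *Conformal Dimension*, Prop. 2.2.6). The Assouad dimension is the infimum of those $s$ for which every ball of radius $r$ is covered by at most $C_s(r/r')^s$ balls of radius $r'\le r$; it is finite for doubling spaces.
* **(T3)** Quasisymmetric metrics $d,\theta$ on a compact uniformly perfect space satisfy $C^{-1}d^{\beta'}\le\theta\le Cd^{\beta}$ for some $\beta,\beta'>0$ (Heinonen, Ch. 11).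

We verify the hypothesis of (T1) for every choice of parameters, so the admissible range does not matter. It is convenient to use chains of points of $Z$ instead of paths in nets.

**Definition.** Let $(Z,d)$ be compact, doubling, uniformly perfect, $\operatorname{diam}Z\le1$. For $j\ge0$ let $N_j$ be a maximal $e^{-j}$-separated set. Fix $p>0$ and $\Lambda\ge1$. A chain $(z_0,\dots,z_M)$ of points of $Z$ *crosses* $(z,n)$, with $z\in Z$ and $n\ge0$ an integer, if $d(z,z_0)\le2e^{-n}$ and $d(z,z_M)>4e^{-n}$. For an integer $l\ge0$ let $A_l(z,n)$ be the infimum of $\sum\tau^p$ over $\tau:N_{n+l}\to[0,\infty)$ such that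
$$\sum\{\tau(y):y\in N_{n+l},\ d(y,\{z_i\})\le e^{-(n+l)}\}\ge1\tag{3.1}$$
for every chain crossing $(z,n)$ with steps $\le\Lambda e^{-(n+l)}$. Put $A_l=\sup_{z,n}A_l(z,n)$. We call $l$ the depth and such $\tau$ admissible.

*Truncation.* Cutting a crossing chain at its first exit from $B(z,4e^{-n})$ leaves a crossing chain inside $B(z,(4+\Lambda)e^{-n})$. So an admissible weight stays admissible when restricted to $B(z,(5+\Lambda)e^{-n})$. The weight $1$ on this ball is admissible, since every point of $Z$ is within $e^{-(n+l)}$ of $N_{n+l}$. By doubling, $A_l<\infty$.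

*Two computations by hand.* In the Cantor set with metric $e^{-\text{(common prefix)}}$, a chain with steps $\le\Lambda e^{-(n+l)}$ has diameter $\le\Lambda e^{-(n+l)}$, while a crossing chain has $d(z_0,z_M)>2e^{-n}$. If $\Lambda e^{-l}\le2$ there are no crossing chains, and $A_l=0$ for every $p>0$. Next let $d$ be Ahlfors $Q$-regular. Then $B(z,(5+\Lambda)e^{-n})$ contains at most $Ce^{Ql}$ points of $N_{n+l}$. For $l\ge1$, choose for each point of a crossing chain a point of $N_{n+l}$ within $e^{-(n+l)}$. Consecutive choices are within $(\Lambda+2)e^{-(n+l)}$, and the first and last are at distance at least $2e^{-n}-2e^{-(n+l)}\ge e^{-n}$. So at least $e^l/(\Lambda+2)$ distinct points occur. The weight $(\Lambda+2)e^{-l}$ on the ball is admissible, and $A_l\le Ce^{(Q-p)l}\to0$ if $p>Q$.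

**Lemma 3.1.** If $A_l\to0$ as $l\to\infty$ for this $p$ and every $\Lambda\ge1$, then $\operatorname{Confdim}_{AR}Z\le p$.

*Proof.* **Case $p>1$: compare with the paths of (T1).** Fix $\alpha>1$, $\kappa,\lambda_1\ge1$, $0<r_1<r_2$, and let $P_m$ be $\kappa^{-1}\alpha^{-m}$-separated. Consider paths in $P_{n+k}$ with steps $\le\lambda_1\alpha^{-(n+k)}$ from $B(z,r_1\alpha^{-n})$ to $\{d(z,\cdot)\ge r_2\alpha^{-n}\}$. The paths of (T1) are among these, with $\lambda_1=2\lambda$, $r_1=1$, $r_2=\ell$, $\kappa=1$, and enlarging a family enlarges its modulus.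

Let $n'\ge0$ be the least integer with $5e^{-n'}\le(r_2-r_1)\alpha^{-n}$. If $n'=0$, the endpoints of a path would be at distance $\ge5>\operatorname{diam}Z$, so there are none. Otherwise $e^{-n'}$ and $\alpha^{-n}$ are comparable. By doubling, cover $B(z,r_1\alpha^{-n})$ by at most $C$ balls $B(y_s,2e^{-n'})$ with $y_s\in B(z,r_1\alpha^{-n})$. A path starting in $B(y_s,2e^{-n'})$ ends at distance $\ge(r_2-r_1)\alpha^{-n}\ge5e^{-n'}$ from $y_s$, so it crosses $(y_s,n')$.

Let $l$ be maximal with $e^{-(n'+l)}\ge\alpha^{-(n+k)}$. Then $l\ge k\log\alpha-C$, so $l\ge0$ for $k$ large, and the steps are $\le\lambda_1e^{-(n'+l)}$. With $\Lambda=\lambda_1$ and $\tau_s$ admissible for $(y_s,n')$ at depth $l$, put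
$$\tau(x)=\sum_s\sum\{\tau_s(y):d(x,y)\le e^{-(n'+l)}\},\qquad x\in P_{n+k}.$$
For a path $\gamma$ starting in $B(y_s,2e^{-n'})$, every $y$ within $e^{-(n'+l)}$ of $\gamma$ contributes $\tau_s(y)$ to $\sum_{x\in\gamma}\tau(x)$, so this sum is $\ge1$. Since $e^{-(n'+l)}$ and $\alpha^{-(n+k)}$ are comparable, doubling bounds the number of pairs $(s,y)$ contributing to one $x$ and the number of $x$ to which one $y$ contributes. Hence $\sum\tau^p\le C\sum_s\sum_y\tau_s(y)^p$, and the modulus is at most $C\sup_{l'\ge k\log\alpha-C}A_{l'}$, uniformly in $z,n$. This tends to $0$ as $k\to\infty$, and (T1) applies.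

**Case $p\le1$: no chains at all.** Take $\Lambda=1$ and $l$ with $A_l<1$. For each $(z,n)$ some admissible $\tau$ has $\sum\tau^p<1$. Then $\tau<1$, so $\sum\tau\le\sum\tau^p<1$, which contradicts (3.1) if any crossing chain exists. So there is none at depth $l$. Let $u(x,y)$ be the infimum of the $s$ such that $x,y$ are joined by a chain with steps $\le s$. It is symmetric, satisfies the ultrametric inequality, and $u\le d$. For $x\ne y$ let $n$ be the integer with $4e^{-n}<d(x,y)\le4e^{1-n}$; as $d\le1$, $n\ge0$. A chain from $x$ to $y$ with steps $\le e^{-(n+l)}$ would cross $(x,n)$. So $u(x,y)\ge e^{-(n+l)}\ge\frac14e^{-1-l}d(x,y)$, and $u$ is an ultrametric bi-Lipschitz to $d$. For every $s>0$, $u^s$ is an ultrametric in the gauge, of Assouad dimension $\dim_A(Z)/s$. Let $s\to\infty$; by (T2), $\operatorname{Confdim}_{AR}Z=0$. $\square$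

The next lemma says that one good weight of bounded depth at each place and scale suffices: weights can be nested, and their costs multiply. The balls in it may have different sizes and overlap without bound; the numbers $u_j$ keep track of this.

**Lemma 3.2 (iteration).** Suppose there are an integer $l_1\ge2$, $D_0\ge1$, $\eta>0$ with $D_0^{(p-1)_+}\eta<1$ such that for every $(z,n)$ there are finitely many $y_j\in Z$, integers $2\le i_j\le l_1$, $\tau_j\ge0$, $u_j\in(0,1]$ $(j\in J)$ with

(a) $\sum\{\tau_j:\text{the chain meets }B(y_j,2e^{-(n+i_j)})\}\ge1$ for every chain crossing $(z,n)$ with steps $\le\Lambda e^{-(n+l_1)}$;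

(b) $\sum\{u_j:d(w,y_j)\le(5+\Lambda)e^{-(n+i_j)}\}\le D_0$ for all $w\in Z$ (needed only if $p>1$);

(c) $\sum_ju_j^{-(p-1)_+}\tau_j^p\le\eta$.

Then $A_l\to0$.

*Proof.* Let $N\ge l_1$ and $\epsilon'>0$. Choose $\tau^{(j)}$ on $N_{n+N}$ admissible for $(y_j,n+i_j)$ at depth $N-i_j$, supported in $B(y_j,(5+\Lambda)e^{-(n+i_j)})$, with $\sum(\tau^{(j)})^p\le A_{N-i_j}+\epsilon'$. Put $\tau=\sum_j\tau_j\tau^{(j)}$.

**Admissibility at depth $N$.** Let a chain cross $(z,n)$ with steps $\le\Lambda e^{-(n+N)}$. Its diameter is $>2e^{-n}$. Suppose it meets $B(y_j,2e^{-(n+i_j)})$. It is not contained in $B(y_j,4e^{-(n+i_j)})$, whose diameter is at most $8e^{-2}e^{-n}<2e^{-n}$. So a subchain, possibly reversed, crosses $(y_j,n+i_j)$, and $\sum\tau^{(j)}(w)\ge1$ over the $w\in N_{n+N}$ within $e^{-(n+N)}$ of the chain. Multiply by $\tau_j$, sum over these $j$ and use (a), which applies as $N\ge l_1$: $\sum\tau(w)\ge1$ over the same $w$.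

**Cost.** If $p>1$, only those $j$ with $d(w,y_j)\le(5+\Lambda)e^{-(n+i_j)}$ enter $\tau(w)$. Writing $\tau_j\tau^{(j)}=u_j^{(p-1)/p}\cdot u_j^{-(p-1)/p}\tau_j\tau^{(j)}$, Hölder and (b) give
$$\tau(w)^p\le D_0^{p-1}\sum_ju_j^{1-p}\tau_j^p\,\tau^{(j)}(w)^p.$$
If $p\le1$, $\tau(w)^p\le\sum_j\tau_j^p\tau^{(j)}(w)^p$. Sum over $w$, use (c), let $\epsilon'\to0$ and take the supremum over $(z,n)$:
$$A_N\le\kappa\max_{2\le i\le l_1}A_{N-i},\qquad\kappa:=D_0^{(p-1)_+}\eta<1\quad(N\ge l_1).$$
By induction $A_N\le\kappa^{\lfloor N/l_1\rfloor}\max_{l<l_1}A_l$, because $\lfloor(N-i)/l_1\rfloor\ge\lfloor N/l_1\rfloor-1$ for $i\le l_1$. $\square$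

**Lemma 3.3 (leapfrog).** Let $w_0,\dots,w_M$ be points of a metric space $(Y,\vartheta)$, each in at least one of finitely many sets $S_g$, $g\in W$. Let $D_g\ge0$ be such that $\vartheta(w_i,w_{\min(k+1,M)})\le D_g$ whenever $i\le k$ and $w_i,w_k\in S_g$. Then $\vartheta(w_0,w_M)\le\sum D_g$, the sum over those $g$ for which $S_g$ meets $\{w_0,\dots,w_M\}$.

*Proof.* Choose $g$ with $w_0\in S_g$ and let $w_k$ be the last chain point in $S_g$. Then $\vartheta(w_0,w_{\min(k+1,M)})\le D_g$. If $k<M$, repeat from $w_{k+1}$. No later chain point lies in $S_g$, so each $g$ is used at most once. Add up. $\square$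

## 4. Rescaling the boundary at a vertex

Let $X$ be a connected hyperbolic graph of bounded degree with base vertex $o$, $d=d_o$, $|v|=d(o,v)$. Geodesic rays start at vertices, so they are at vertices at integer times, and every boundary point is the endpoint of a ray from every vertex.

**Doubling.** $(\partial_\infty X,d)$ is doubling. Fix a ray $r_\xi$ from $o$ to each $\xi$. Let $0<r\le1$, $t=\lfloor a^{-1}\log(1/r)\rfloor$, and $T$ a fixed integer. If $\xi\in B(z,r)$, then $(\xi|z)_o\ge t-C$, so $r_\xi(t)$ is within $C$ of $r_z(t)$ and $r_\xi(t+T)\in B(r_z(t),C+T)$, a set of boundedly many vertices. Points with the same $r_\xi(t+T)$ are at mutual distance $\le Ce^{-a(t+T)}\le r/2$ for $T$ large, by (F1).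

**(F2)** *Let $z\in\partial_\infty X$, $n\ge0$, and let $v$ be the point at distance $\lfloor n/a\rfloor$ from $o$ on a ray from $o$ to $z$. For all $\xi,\zeta\in\hat B:=B(z,(4+\Lambda)e^{-n})$,*
$$C_\Lambda^{-1}e^nd(\xi,\zeta)\le d_v(\xi,\zeta)\le C_\Lambda e^nd(\xi,\zeta).\tag{4.1}$$
For points, expanding definitions gives exactly $(x|y)_v=(x|y)_o+|v|-(x|v)_o-(y|v)_o$. Hence
$$(\xi|\zeta)_v=(\xi|\zeta)_o+|v|-(\xi|v)_o-(\zeta|v)_o+O(1).\tag{4.2}$$
Since $(\xi|z)_o\ge n/a-C$ and $(z|v)_o\ge|v|-C$, hyperbolicity gives $|v|-C\le(\xi|v)_o\le|v|+C$, and likewise for $\zeta$. So $(\xi|\zeta)_v=(\xi|\zeta)_o-|v|+O(1)$, and $e^{a|v|}$ is comparable to $e^n$.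

If $X$ is the Cayley graph of a group and $o=e$, then $(\xi|\zeta)_v=(v^{-1}\xi|v^{-1}\zeta)_e$. So, after enlarging $C_\Lambda$,
$$C_\Lambda^{-1}e^nd(\xi,\zeta)\le d(v^{-1}\xi,v^{-1}\zeta)\le C_\Lambda e^nd(\xi,\zeta)\qquad(\xi,\zeta\in\hat B).\tag{4.3}$$

**(F3)** *If $H$ is a non-elementary hyperbolic group, $\partial_\infty H$ is uniformly perfect; indeed for every $z$ and $n\ge0$ some $\xi$ has $C^{-1}e^{-n}\le d(\xi,z)\le Ce^{-n}$.* Fix $\eta_1,\eta_2,\eta_3\in\partial_\infty H$ with mutual distances $\ge s>0$. Let $v$ be as in (F2), $z'=v^{-1}z$. At most one $\eta_i$ has $d(\eta_i,z')<s/2$. For $T$ fixed and large at most one has $(\eta_i|v^{-1})_e>T$, since two such would have product $\ge T-C$ with each other and be closer than $s$. Let $\eta$ be a remaining one, $\xi=v\eta$. Then $(\xi|e)_v=(\eta|v^{-1})_e\le T$. As $(x|v)_e+(x|e)_v=|v|$ for points $x$, we get $(\xi|v)_e\ge|v|-C$, hence $(\xi|z)_e\ge|v|-C$. Also $(\xi|z)_v=(\eta|z')_e\le C$, so (4.2) gives $(\xi|z)_e\le|v|+C$. This is the claim. In particular $\partial_\infty H$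 has no isolated points.

**(F4)** *If $H$ is non-elementary, every $h\in H$ is within $C$ of a geodesic ray from $e$.* Fix a bi-infinite geodesic through $e$. Its translate by $h$ passes through $h$ and has endpoints $\eta_\pm$; the ideal triangle $e,\eta_+,\eta_-$ is thin, so $h$ is within $C$ of $[e,\eta_+)\cup[e,\eta_-)$.

## 5. One cover carried to every place and scale: proof of Theorem 3

A metric of Hausdorff dimension $<q$ offers one cover with small $\sum\operatorname{diam}^q$, made of sets of very different sizes; it says nothing about a given place at a given scale. The group action copies this one cover everywhere, and Lemma 3.2 does the rest.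

The elementary case is trivial. Let $H$ be non-elementary, $Z=\partial_\infty H$ with $d=d_e$, and $p>\operatorname{Confdim}Z$. We show $A_l\to0$ for every $\Lambda\ge1$; then Lemma 3.1 gives $\operatorname{Confdim}_{AR}Z\le p$. Choose $\theta$ in the gauge and $q>0$ with $\dim_{\mathcal H}(Z,\theta)<q<p$. Let $\mathrm{id}:(Z,d)\to(Z,\theta)$ be $\psi$-quasisymmetric and $\beta,\beta'$ as in (T3).

**Step 1: replace the cover by $d$-balls.** Let $\eta'>0$. As the $q$-dimensional Hausdorff measure of $(Z,\theta)$ is $0$ and $Z$ is compact, there is a finite cover by nonempty open sets $E_j$ with $\sum(\operatorname{diam}_\theta E_j)^q<\eta'$. Their diameters are positive, since $Z$ has no isolated points. Let $x_j\in E_j$ and $t_j=2\operatorname{diam}_\theta E_j$, so $E_j$ lies in the open $\theta$-ball $B_\theta(x_j,t_j)$. Let $i_j\ge0$ be the largest integer with $B_\theta(x_j,t_j)\subset B_d(x_j,e^{-i_j})$. By maximality some $u$ has $\theta(x_j,u)<t_j$ and $d(x_j,u)>e^{-i_j-1}$. So $d(x_j,w)\le5e^{-i_j}$ implies $d(x_j,w)\le5e\,d(x_j,u)$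 and $\theta(x_j,w)\le\psi(5e)t_j$. Choose $y_j\in N_{i_j}$ with $d(x_j,y_j)\le e^{-i_j}$. Then $E_j\subset B_d(y_j,2e^{-i_j})$ and $\operatorname{diam}_\theta B_d(y_j,3e^{-i_j})\le2\psi(5e)t_j$.

Let $J_0$ be the set of distinct pairs $(y_j,i_j)$, and $t(y,i)=\operatorname{diam}_\theta B_d(y,3e^{-i})$. Then the balls $B_d(y,2e^{-i})$, $(y,i)\in J_0$, cover $Z$, and
$$\sum_{J_0}t(y,i)^q\le C\eta',\qquad t(y,i)\le Ce^{-\beta i}.\tag{5.1}$$
Moreover $\min i_j\to\infty$ as $\eta'\to0$, since $t_j\le2\eta'^{1/q}$ and $B_\theta(x_j,t_j)\subset B_d(x_j,Ct_j^{1/\beta'})$.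

**Step 2: transport to $(z,n)$.** Take $v,\hat B$ from (F2) and $\phi=v^{-1}$. Let $c_1\ge0$ be a fixed integer with $4C_\Lambda\le2e^{c_1}$. Let $J$ be the set of $(y,i)\in J_0$ with $E'_{(y,i)}:=\hat B\cap\phi^{-1}(B_d(y,2e^{-i}))\ne\emptyset$. Choose $y'\in E'_{(y,i)}$ and put $i'=i-c_1$. By (4.3), $\operatorname{diam}_dE'_{(y,i)}\le4C_\Lambda e^{-n-i}\le2e^{-(n+i')}$, so $E'_{(y,i)}\subset B(y',2e^{-(n+i')})$. For $\eta'$ small, $i'\ge2$. Choose $l_1\ge\max_{J_0}i$ with $C_\Lambda\Lambda e^{-l_1}\le e^{-\max_{J_0}i}$; it does not depend on $(z,n)$. We check Lemma 3.2 with index set $J$, points $y'$, integers $i'$.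

**Step 3: (a).** Let a chain cross $(z,n)$ with steps $\le\Lambda e^{-(n+l_1)}$, truncated inside $\hat B$. Its endpoints are more than $2e^{-n}$ apart. By (4.3) its image $w_0,\dots,w_M$ under $\phi$ has steps $\le e^{-\max i}$ and $d(w_0,w_M)\ge2/C_\Lambda$, so $\theta(w_0,w_M)\ge c_0>0$ by (T3). Apply Lemma 3.3 with metric $\theta$, sets $B_d(y,2e^{-i})$ and $D=t(y,i)$: if $w_i',w_k$ lie in such a ball, then $w_i'$ and the point after $w_k$ lie in $B_d(y,3e^{-i})$. So $c_0\le\sum t(y,i)$ over the pairs whose ball is met by the image chain. For such a pair $(y,i)\in J$, and the chain meets $E'_{(y,i)}\subset B(y',2e^{-(n+i')})$. So (a) holds with $\tau_{(y,i)}=t(y,i)/c_0$.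

**Step 4: (b).** Let $p>1$. Fix $w$ and $i'$. For pairs with $d(w,y')\le(5+\Lambda)e^{-(n+i')}$, the points $y'\in\hat B$ are within $Ce^{-(n+i)}$ of each other, so the $\phi(y')$ are within $Ce^{-i}$, and hence so are the $y\in N_i$. By doubling at most $D_1$ pairs occur. With $u_{(y,i)}=e^{-\varepsilon_0i'}$, where $(p-1)\varepsilon_0=\beta(p-q)$, (b) holds with $D_0=\max(1,D_1\sum_{i'\ge2}e^{-\varepsilon_0i'})$. If $p\le1$ put $u=1$, $D_0=1$.

**Step 5: (c).** If $p>1$, by (5.1)
$$\sum u^{-(p-1)}\tau^p\le C\sum e^{\beta(p-q)i}t^p=C\sum t^q(e^{\beta i}t)^{p-q}\le C\sum t^q\le C\eta'.$$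
If $p\le1$, $\sum\tau^p\le C\sum t^q\le C\eta'$ since $t$ is bounded. As $D_0$ and $C$ do not depend on $\eta'$, for $\eta'$ small Lemma 3.2 gives $A_l\to0$. Letting $p\downarrow\operatorname{Confdim}Z$ proves Theorem 3. $\square$

## 6. A summable weight on $H$

Let $H$ be non-elementary and $p>\operatorname{Confdim}\partial_\infty H$. By Theorem 3 there are $0<q_0<q<p$ and an Ahlfors $q_0$-regular metric $\theta$ in the gauge of $Z_H=\partial_\infty H$, with measure $\nu$. (Here $q_0>0$: regularity with exponent $0$ would give each point mass bounded below, so $Z_H$ would be finite.) Let $d$ be the visual metric based at $e$, with parameter $b$; write $|h|=d(e,h)$, $(\cdot|\cdot)=(\cdot|\cdot)_e$. Let $\mathrm{id}:(Z_H,d)\to(Z_H,\theta)$ be $\psi$-quasisymmetric, with $\beta,\beta'$ as in (T3). By (F4) choose for each $h\in H$ a point $\xi_h\in Z_H$ such that $h$ is within $C$ of a ray from $e$ to $\xi_h$; then $(\xi_h|h)\ge|h|-C$. Fix $C_L\ge1$. For a large $\kappa=\kappa(C_L)$ let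
$$\rho(h)=\operatorname{diam}_\theta B_d(\xi_h,\kappa e^{-b|h|}),$$
the $\theta$-size of the shadow of $h$.

**Lemma 6.1.**
1. $C^{-1}e^{-\beta'b|h|}\le\rho(h)\le Ce^{-\beta b|h|}$.
2. $\sum_{h\in H}\rho(h)^q<\infty$.
3. If $h_0,\dots,h_M\in H$ and $d(h_{i-1},h_i)\le C_L$, then $\sum_{h\in\{h_0,\dots,h_M\}}\rho(h)\ge c_\rho e^{-\beta'b(h_0|h_M)}$ with $c_\rho>0$ fixed (sum over distinct elements).

*Proof.* (1) The upper bound is (T3). For the lower one, (F3) gives, for $\kappa$ large, a point of the ball at $d$-distance at least $C^{-1}e^{-b|h|}$ from $\xi_h$; use (T3).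

(2) **Compare with $\nu$.** Let $B=B_d(x,s)$ be one of these balls. There is $w\in B$ with $\theta(x,w)\ge\frac13\operatorname{diam}_\theta B$. If $d(x,u)>s$, then $d(x,w)\le d(x,u)$, so $\theta(x,w)\le\psi(1)\theta(x,u)$. Hence $B$ contains the closed $\theta$-ball of radius $\operatorname{diam}_\theta B/(6\psi(1))$ about $x$; note $\psi(1)\ge1$. By Ahlfors regularity $\rho(h)^{q_0}\le C\nu(B_d(\xi_h,\kappa e^{-b|h|}))$. **Bounded overlap.** Let $|h|=m$ and let $\xi$ lie in the ball of $h$. Then $(\xi|\xi_h)\ge m-C$, and $h$ is within $C$ of the point at distance $m$ on a ray to $\xi_h$. By (F1) $h$ is within $C$ of the point at distance $m$ on a fixed ray $[e,\xi)$. So boundedly many such $h$ exist, and $\sum_{|h|=m}\rho(h)^{q_0}\le C\nu(Z_H)$. By (1), $\sum_h\rho(h)^q\le C\sum_me^{-\beta b(q-q_0)m}<\infty$.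

(3) **One step.** If $d(h,h')\le C_L$, then $(\xi_h|h)$, $(h|h')$, $(h'|\xi_{h'})$ are all $\ge|h|-C$, so $(\xi_h|\xi_{h'})\ge|h|-C$. For $\kappa$ large, $\xi_{h'}\in B_d(\xi_h,\kappa e^{-b|h|})$ and $\theta(\xi_h,\xi_{h'})\le\rho(h)$. **Many steps.** Erasing loops from $h_0,\dots,h_M$ leaves a chain of distinct elements with the same endpoints and step bound, so $\sum\rho(h)\ge\theta(\xi_{h_0},\xi_{h_M})$. **Endpoints.** Let $g=(h_0|h_M)$. By hyperbolicity $g\ge\min\{|h_0|,|h_M|,(\xi_{h_0}|\xi_{h_M})\}-C$. If $\min(|h_0|,|h_M|)\le g+C$, use (1) for that element. Otherwise $(\xi_{h_0}|\xi_{h_M})\le g+C$, so $d(\xi_{h_0},\xi_{h_M})\ge C^{-1}e^{-bg}$ and $\theta(\xi_{h_0},\xi_{h_M})\ge C^{-1}e^{-\beta'bg}$. $\square$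

## 7. Pulling the weight back, and bottlenecks in trees

Let $X,f$ be as in Theorem 1, $f$ being $L$-Lipschitz with $L\ge1$ an integer, $\mu=\mu_f$. For a vertex $v$ put $F=F_v:=f(v)^{-1}f:X\to H$. It is $L$-Lipschitz, $F(v)=e$, and $|F^{-1}(h)\cap B(v,R)|\le\mu(R)$ for all $h$. Write $|g|_v=d(v,g)$, and for each $w\in\partial_\infty X$ fix a geodesic ray $r_w$ from $v$ to $w$. Let $D\ge2$ be such that balls of radius $R\ge1$ in the Cayley graph of $H$ contain at most $D^R$ vertices.

The natural attempt is this. Look at $\partial_\infty X$ from $v$, at depth $k$, and give the shadow of a vertex $g$ with $|g|_v=k$ the weight $\rho(F(g))$. The cost is under control: $\sum_{|g|_v=k}\rho(F(g))^q\le\mu(k)\sum_h\rho(h)^q$ by Lemma 6.1(2), and the extra power $p-q$ makes it small if the $F(g)$ are far from $e$. The trouble is admissibility. A chain that crosses a definite part of $\partial_\infty X$ gives vertices $x_j=r_{w_j}(k)$ and a chain $F(x_j)$ in $H$. By Lemma 6.1(3) its total weight is large if two of the $F(x_j)$ have small Gromov product.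 But why should the image chain not sit far out in $H$ in a single direction? Nothing like $\partial f$ is available to exclude it.

**When the Cayley graph of $H$ is a tree** and $\mu\le k_*$, counting excludes it. Let $d_v(w_0,w_M)\ge s_0$ and $d_v(w_{j-1},w_j)\le C_0e^{-ak}$, and suppose all $(F(x_j)|F(x_{j'}))\ge t$, $t\ge1$ an integer. The vertex $m$ of $[e,F(x_0)]$ at distance $t$ from $e$ lies on every $[e,F(x_j)]$. Join consecutive $F(r_{w_j}(i))$, $0\le i\le k$, by geodesics. In a tree this path from $e$ to $F(x_j)$ passes through $m$, so every ray $r_{w_j}$ meets $W=\{g:|g|_v\le k,\ d(F(g),m)\le L\}$. The set $W$ has at most $k_*D^L$ elements, each with $|g|_v\ge(t-L)/L$. By (F1) the points $w$ whose rays pass through $g$ form a set of $d_v$-diameter $\le Ce^{-a|g|_v}$. Lemma 3.3 gives $s_0\le k_*D^L(Ce^{-a(t-L)/L}+C_0e^{-ak})$. As $t\le|F(x_0)|\le Lk$, the right side is $\le Ce^{-at/L}$, and $t$ is bounded: a few vertices far from $v$ cannot be a bottleneck for a long chain.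

In a general $H$ paths pass near $m$ only up to a logarithm.

* **(T4)** (Bridson–Haefliger, III.H.1.6.) In a $\delta$-hyperbolic geodesic space, if $c$ is a rectifiable path from $p$ to $q$ of length at most $\ell$, with $\ell\ge1$, then every point of $[p,q]$ is within $\delta\log_2\ell+1$ of $c$.

The proof is bisection. Let $x\in[p,q]$ and let $p'$ be the midpoint of $c$. By slimness $x$ is within $\delta$ of $[p,p']\cup[p',q]$. Repeat with the half of $c$ concerned. After $N=\lfloor\log_2\ell\rfloor$ rounds we reach a point within $N\delta$ of $x$ on a geodesic with endpoints on $c$ and length $\le\ell2^{-N}<2$, so within $1$ of $c$.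

Apply (T4) to the whole path, of length $\le Lk$. Some $F(r_{w_j}(i))$ is within $R=C\log k$ of $m$. Now the bottleneck has up to $\mu(k)k^{C}$ elements, and we know only $|g|_v\ge(|m|-C\log k)/L$. To beat $k^C$ we need $|m|\ge C'\log k$ with a definite constant $C'$. So this argument finds a pair with product $\le C'\log k$ and weight at least $c_\rho k^{-\beta'bC'}$. On the other side, $|F(g)|$ can be guaranteed to be only of order $\log k$ (Section 9), so the cost also gains only a fixed power of $k$, and nothing makes one power beat the other. We need products below $\varepsilon\log k$ with $\varepsilon$ as small as we like.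

## 8. Two passages near the bottleneck

The way out is that the image path of a ray passes near $m$ in two different stretches: before the time $s$ at which it has advanced to $m$ in the direction of $z_*=F(x_0)$, and after it, on the way from there to $F(x_j)$. If $s$ is small, the first stretch is short, and (T4) loses only $\log\log k$. If $s$ is large, the second stretch takes place so far from $v$ that a loss of $k^C$ is harmless.

**Lemma 8.1.** Let $\varepsilon,s_0,C_0>0$. There is $k_0$, independent of $v$, such that for integers $k\ge k_0$ the following holds. Let $w_0,\dots,w_M\in\partial_\infty X$ with $d_v(w_0,w_M)\ge s_0$ and $d_v(w_{j-1},w_j)\le C_0e^{-ak}$, and let $x_j=r_{w_j}(k)$. Then $(F(x_j)|F(x_{j'}))<\varepsilon\log k$ for some $j,j'$ (possibly equal).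

*Proof.* Suppose all these products are $\ge t:=\varepsilon\log k$. Put $z_*=F(x_0)$, so $|z_*|\ge t$. Let $m$ be the point of a fixed geodesic $[e,z_*]$ with $|m|=t/2$. "For $k$ large" below never depends on $v$ or on the chain.

**Step 1: the time $s$.** Fix $j$ and let $y_i=r_{w_j}(i)$, $0\le i\le k$. We have $(F(y_0)|z_*)=0$ and $(F(y_k)|z_*)\ge t$. Let $s\ge1$ be the first index with $(F(y_s)|z_*)\ge t/2$. Products are 1-Lipschitz and $F$ is $L$-Lipschitz, so $t/2\le(F(y_s)|z_*)\le t/2+L$. For $k$ large this is $<t$, so $s<k$. Put $u=F(y_s)$, $u'=F(y_k)$.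

**Step 2: $m$ is within $C$ of $[e,u]$.** This is (F0)(i), because $(u|z_*)\ge t/2=|m|$.

**Step 3: $m$ is within $C$ of $[u,u']$.** First, $(u|u')\ge\min((u|z_*),(z_*|u'))-\delta\ge t/2-\delta$. Next, $t/2+L\ge(u|z_*)\ge\min((u|u'),(u'|z_*))-\delta$, and $(u'|z_*)-\delta\ge t-\delta>t/2+L$ for $k$ large, so $(u|u')\le t/2+L+\delta$. By (F0)(ii), $[u,u']$ passes within $4\delta$ of the point of $[e,u']$ at distance $(u|u')$ from $e$. That point is within $L+\delta$ of the point of $[e,u']$ at distance $t/2$, which is within $4\delta$ of $m$ by (F0)(i), because $(u'|z_*)\ge t/2$.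

**Step 4: a vertex of the ray mapped near $m$.** Join consecutive $F(y_i)$ by geodesics; each point of the resulting path is within $L$ of some $F(y_i)$.

*Case A: $s\le(\log k)^2$.* Apply (T4) to the part from $e$ to $u$, of length $\le L(\log k)^2$. With Step 2, some $i\le s$ has $d(F(y_i),m)\le R_A:=C\log\log k$. Then $|y_i|_v=i\ge|F(y_i)|/L\ge(t/2-R_A)/L\ge t/(4L)$ for $k$ large.

*Case B: $s>(\log k)^2$.* Apply (T4) to the part from $u$ to $u'$, of length $\le Lk$. With Step 3, some $i\ge s$ has $d(F(y_i),m)\le R_B:=C\log k$, and $|y_i|_v=i\ge(\log k)^2$.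

**Step 5: count.** The point $m$ does not depend on $j$. So every $r_{w_j}$ passes through a point of $W_A\cup W_B$, where
$$W_A=\{g:|g|_v\le k,\ d(F(g),m)\le R_A,\ |g|_v\ge t/4L\},$$
$$W_B=\{g:|g|_v\le k,\ d(F(g),m)\le R_B,\ |g|_v\ge(\log k)^2\}.$$
A ball of radius $R$ about $m$ contains at most $D^{R+1}$ vertices, and each fiber of $F$ has at most $\mu(k)$ points in $B(v,k)$. So $|W_A|\le\mu(k)(\log k)^C$ and $|W_B|\le\mu(k)k^C$.

**Step 6: the bottleneck is too small.** Let $S(g)=\{w:r_w\text{ passes through }g\}$; by (F1) $\operatorname{diam}_{d_v}S(g)\le Ce^{-a|g|_v}$. The sets $S(g)$, $g\in W_A\cup W_B$, cover the chain, and Lemma 3.3 applies with $D_g=Ce^{-a|g|_v}+C_0e^{-ak}$: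
$$s_0\le d_v(w_0,w_M)\le C\mu(k)\Big[(\log k)^Ck^{-a\varepsilon/4L}+k^Ce^{-a(\log k)^2}+k^Ce^{-ak}\Big].$$
Since $\mu(k)=k^{o(1)}$, the right side tends to $0$ as $k\to\infty$, uniformly in $v$: a contradiction for $k$ large. $\square$

## 9. The choice of a level: proof of Theorem 1

Let $p>\operatorname{Confdim}\partial_\infty H$, with $q_0<q<p$, $\theta$, $\rho$ as in Section 6 ($C_L$ is fixed below). Let $Z=\partial_\infty X$ with $d=d_o$; it is compact, doubling, uniformly perfect, of diameter $\le1$. Let $\Lambda\ge1$. We verify Lemma 3.2 with all $u_j=1$. Then $A_l\to0$ for every $\Lambda$, Lemma 3.1 gives $\operatorname{Confdim}_{AR}Z\le p$, and letting $p\downarrow\operatorname{Confdim}\partial_\infty H$ finishes the proof.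

Let $c_3=1/(2\log D)$, and choose $\varepsilon>0$ so small that
$$p\beta'b\varepsilon<\tfrac14\beta bc_3(p-q).\tag{9.1}$$
Let $K$ be a large integer. Given $(z,n)$, let $v,\hat B$ be as in (F2) and $F=F_v$, with rays $r_w$ from $v$. The constants $C,D_0$ below do not depend on $K,z,n$.

**Step 1: a level whose image is far from $e$.** The number of $g$ with $|g|_v\le2K$ and $|F(g)|\le c_3\log K$ is at most $\mu(2K)D^{c_3\log K}=\mu(2K)K^{1/2}<K$ for $K$ large. So some integer $k\in[K,2K]$, depending on $(z,n)$, satisfies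
$$|F(g)|>c_3\log K\quad\text{for all }g\text{ with }|g|_v=k.\tag{9.2}$$

**Step 2: the data for Lemma 3.2.** Let $J=\{r_w(k):w\in\hat B\}$, a finite set, and for $g\in J$ let $E_g=\{w\in\hat B:r_w(k)=g\}$. By (F1), (F2), $\operatorname{diam}_dE_g\le Ce^{-n-ak}\le2e^{-(n+i)}$ with $i=\lfloor ak\rfloor-c_1$, $c_1\ge0$ a fixed integer. Let $y_g\in E_g$ and $i_g=i$. Then $E_g\subset B(y_g,2e^{-(n+i)})$ and $2\le i\le l_1:=\lceil2aK\rceil$ for $K$ large. Put
$$\tau_g=c_\rho^{-1}(2K)^{\beta'b\varepsilon}\rho(F(g)),$$
with $c_\rho$ from Lemma 6.1(3).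

**Step 3: (b), bounded overlap.** If $d(w,y_g),d(w,y_{g'})\le(5+\Lambda)e^{-(n+i)}$, then $d_v(y_g,y_{g'})\le Ce^{-ak}$ by (F2), so $d(g,g')\le C$ by (F1). Since $X$ has bounded degree, at most $D_0$ indices occur.

**Step 4: (a), chains are charged.** Take a chain crossing $(z,n)$ with steps $\le\Lambda e^{-(n+l_1)}$, truncated to $w_0,\dots,w_M\in\hat B$. By (F2), $d_v(w_0,w_M)\ge2/C_\Lambda$ and $d_v(w_{j-1},w_j)\le C_\Lambda\Lambda e^{-2aK}\le C_\Lambda\Lambda e^{-ak}$. Let $x_j=r_{w_j}(k)\in J$. By (F1) $d(x_{j-1},x_j)\le C$, so $d(F(x_{j-1}),F(x_j))\le CL=:C_L$, which depends only on $X$, $L$ and $\Lambda$; this is the $C_L$ used to define $\rho$. If $K\ge k_0$, where $k_0$ is given by Lemma 8.1 for $\varepsilon$, $s_0=2/C_\Lambda$, $C_0=C_\Lambda\Lambda$, there are $j\le j'$ with $(F(x_j)|F(x_{j'}))<\varepsilon\log k\le\varepsilon\log2K$. Apply Lemma 6.1(3) to $F(x_j),\dots,F(x_{j'})$: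
$$\sum_{g\in\{x_j,\dots,x_{j'}\}}\rho(F(g))\ge\sum_{h\in\{F(x_j),\dots,F(x_{j'})\}}\rho(h)\ge c_\rho(2K)^{-\beta'b\varepsilon}.$$
The chain meets $E_{x_i}\subset B(y_{x_i},2e^{-(n+i_{x_i})})$ for every index $0\le i\le M$, since $w_i\in E_{x_i}$. So (a) holds.

**Step 5: (c), the cost.** By (9.2) and Lemma 6.1(1), $\rho(F(g))\le CK^{-\beta bc_3}$ for $g\in J$. Each $h$ is hit by at most $\mu(2K)$ vertices $g$ with $|g|_v=k$. With Lemma 6.1(2),
$$\sum_{g\in J}\tau_g^p\le CK^{p\beta'b\varepsilon}\Big(\max_{g\in J}\rho(F(g))\Big)^{p-q}\sum_{|g|_v=k}\rho(F(g))^q\le CK^{p\beta'b\varepsilon-\beta bc_3(p-q)}\mu(2K)\sum_{h\in H}\rho(h)^q.$$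
By (9.1) this is $\le CK^{-\frac34\beta bc_3(p-q)}\mu(2K)$, which tends to $0$ as $K\to\infty$, uniformly in $(z,n)$, because $\mu(2K)=K^{o(1)}$. For $K$ large it is less than $\eta:=\frac12D_0^{-(p-1)_+}$, and Lemma 3.2 applies. $\square$

This proves Theorem 1, and with the reduction in Section 2 also Theorem 2, for regular maps and for coarse embeddings.

**Remark.** By Theorem 3, Theorem 2 holds equally with $\operatorname{Confdim}_{AR}$ in place of $\operatorname{Confdim}$. In particular, if $G\xrightarrow{\rm reg}H$ and $H\xrightarrow{\rm reg}G$, then the two boundaries have the same conformal dimension.
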